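\title{Milner's structural congruence is decidable}

\begin{abstract}
We prove that structural congruence in the $\pi$-calculus with input and output prefixes, parallel composition, restriction and replication is decidable. Processes are flattened to finite configurations on which the law ${!P}\equiv P\mid{!P}$ acts as a confluent growth rule, so that two processes are congruent exactly when their configurations have a common unfolding. A common unfolding is a configuration that can be tiled in two ways by copies of finitely many patterns, and its scopes are nested to bounded depth. Along this nesting the statistics of partial tilings form semilinear sets whose generators we bound. It follows that congruent processes of size at most $n$ have a common unfolding with at most $2^{2^{O(n^3\log n)}}$ components. The problem is in nondeterministic doubly exponential time and is graph-isomorphism-hard.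
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal N$ be a countably infinite set of \emph{names}. The \emph{processes} of the $\pi$-calculus are the terms given by
\[
P ::= \pi.P \;\big|\; (P_1\mid P_2) \;\big|\; {!P} \;\big|\; \mathbf 0 \;\big|\; \nu x.P,
\qquad
\pi ::= x(y) \;\big|\; \bar x\langle y\rangle \qquad (x,y\in\mathcal N).
\]
The prefix $x(y)$ is an input on the channel $x$, the prefix $\bar x\langle y\rangle$ is an output of $y$ on $x$, the term $P_1\mid P_2$ is parallel composition, $\nu x.P$ makes the name $x$ private to $P$, and $!P$ is the replication of $P$. In $x(y).P$ the name $y$ is bound in $P$, and in $\nu x.P$ the name $x$ is bound in $P$. All other occurrences of names are free, $\mathrm{fn}(P)$ is the set of free names of $P$, and $\alpha$-equivalence $=_\alpha$ is the usual renaming of bound names.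

A \emph{congruence} is an equivalence relation on processes that is closed under all process constructors, that is, under every process context. Milner's \emph{structural congruence} $\equiv$ is the least congruence satisfying
\begin{align*}
P&\equiv Q \quad\text{if } P=_\alpha Q, \tag{L1}\\
P_1\mid(P_2\mid P_3)&\equiv(P_1\mid P_2)\mid P_3, \tag{L2}\\
P_1\mid P_2&\equiv P_2\mid P_1, \tag{L3}\\
P\mid\mathbf 0&\equiv P, \tag{L4}\\
\nu z.\nu w.P&\equiv\nu w.\nu z.P, \tag{L5}\\
\nu z.\mathbf 0&\equiv\mathbf 0, \tag{L6}\\
\nu z.(P_1\mid P_2)&\equiv P_1\mid\nu z.P_2\quad\text{if } z\notin\mathrm{fn}(P_1), \tag{L7}\\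
{!P}&\equiv P\mid{!P}. \tag{L8}
\end{align*}
The laws (L1)--(L7) remove accidents of notation: the choice of bound names, the order and bracketing of parallel components, the place where a restriction is written. The law (L8) is of another kind. It says that $!P$ is an inexhaustible supply of copies of $P$, and it changes the amount of material in a term. The following is posed as an open question in \cite{slides}: \emph{is there an algorithm that, given processes $P$ and $Q$, decides whether $P\equiv Q$?}

Derivations from the laws can be enumerated, so the pairs with $P\equiv Q$ form a recursively enumerable set; the question is when the search for a derivation may be abandoned. The first thing to try is a normal form: read (L8) from right to left and delete copies of $P$ that stand next to $!P$. Two examples show what goes wrong. Throughout the paper $\bar x$ abbreviates the process $\bar x\langle x\rangle.\mathbf 0$, and parallel compositions are written without brackets.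

\begin{example}\label{ex:fold}
Let $\Sigma={!(\bar a\mid\bar b)}\mid{!(\bar b\mid\bar c)}$ with distinct names $a,b,c$. In $\Sigma\mid\bar a\mid\bar b\mid\bar c$ we may delete $\bar b\mid\bar c$ or $\bar a\mid\bar b$, so
\[
\Sigma\mid\bar a\;\equiv\;\Sigma\mid\bar a\mid\bar b\mid\bar c\;\equiv\;\Sigma\mid\bar c .
\]
Nothing can be deleted from either end. Deletion is not confluent, and the derivation passes through a term larger than both ends.
\end{example}

\begin{example}\label{ex:run}
Let $\Sigma_y={!(\bar y\mid\bar b)}$, $R=\nu y.\Sigma_y$ and $R'=\nu y.(\Sigma_y\mid\bar y)$. By (L8) twice, (L7), and (L8) again,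
\[
{!R}\mid{!R'}\equiv{!R}\mid{!R'}\mid\nu y.\Sigma_y\equiv{!R}\mid{!R'}\mid\nu y.(\Sigma_y\mid\bar y\mid\bar b)\equiv{!R}\mid{!R'}\mid R'\mid\bar b\equiv{!R}\mid{!R'}\mid\bar b .
\]
So ${!R}\mid{!R'}$ absorbs $\bar b$, although $\bar b$ is a parallel component of neither $R$ nor $R'$. The copy of $\bar b$ is produced inside a scope that was itself produced by replication, it leaves that scope, and what stays behind is absorbed by a different replication. This example accompanies the whole proof.
\end{example}

Read from left to right, (L8) behaves better. It consumes nothing, so any two applications commute; and what it adds is nested less deeply than the replication that produces it. When there are no private names, these two facts turn the problem into a finite system of linear equations over the natural numbers (Example~\ref{ex:lattice}), and this suggests the answer yes. The obstacle is restriction under replication. Each copy of $R$ in Example~\ref{ex:run} brings a new private name $y$ and a new replication $\Sigma_y$ that can be unfolded independently of all other copies. The number of distinct components that can appear is unbounded, and there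 is no longer one finite linear system. The proof replaces it by a bounded number of layers of such systems, one for each level of nesting of scopes.

In the statements below, the \emph{atoms} of a process are, roughly, the components $\pi.R$ and $!R$ that remain when all outer parallel compositions and restrictions have been taken apart, and an \emph{unfolding} is obtained by repeatedly adding, next to an atom $!R$, a process congruent to $R$. The definitions are in Sections~\ref{sec:conf} and~\ref{sec:join}. The \emph{size} of a process is its number of symbols, each occurrence of a name counting as one.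

\begin{theorem}\label{thm:A}
There is an algorithm that, given processes $P$ and $Q$, decides whether $P\equiv Q$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $P\equiv Q$, then $P$ and $Q$ have a common unfolding with at most $B$ atoms, where the number $B$, given by \eqref{eq:B}, is computable from the syntax of $P$ and $Q$. If $P$ and $Q$ have size at most $n$, then $B\le 2^{2^{O(n^3\log n)}}$.
\end{theorem}

\begin{theorem}\label{thm:C}
The problem ``$P\equiv Q$?'' is in nondeterministic doubly exponential time (2-NEXPTIME), and it is graph-isomorphism-hard.
\end{theorem}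

We do not claim that these bounds are optimal.

The proof runs as follows. Sections~\ref{sec:conf} and~\ref{sec:join} show that $P\equiv Q$ holds exactly when $P$ and $Q$ have a common unfolding $K$, and that finitely many bodies, up to renaming, suffice to produce it. Section~\ref{sec:tile} replaces the sequence of unfolding steps by a static object, a tiling of $K$, and Section~\ref{sec:tree} writes $K$ as a tree of scopes of bounded height. Section~\ref{sec:token} reads this tree from the leaves up and records, for both tilings at once, how many unfinished tiles of each of finitely many types have been met. Section~\ref{sec:semi} shows that the sets of such records are semilinear with generators of bounded size, which gives $B$. Section~\ref{sec:alg} contains the algorithm and the complexity bounds.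

\section{Atoms and configurations}\label{sec:conf}

The aim of this section is to quotient out (L1)--(L7) at the outer level of a process, so that only (L8) remains to be studied.

\subsection*{Permutations and depth}
A \emph{permutation} is a bijection $\theta$ of $\mathcal N$ that moves finitely many names; $(y\,z)$ is the transposition of $y$ and $z$. A permutation acts on a process by renaming all names, free and bound. We use two standard facts. If $\theta$ and $\theta'$ agree on $\mathrm{fn}(P)$, then $\theta P=_\alpha\theta'P$; in particular $\theta P=_\alpha P$ if $\theta$ fixes $\mathrm{fn}(P)$ pointwise. And $\nu y.P=_\alpha\nu y'.P'$ holds if and only if $(y\,z)P=_\alpha(y'\,z)P'$ for a name $z\notin\{y,y'\}\cup\mathrm{fn}(P)\cup\mathrm{fn}(P')$, and likewise for $x(y).P$ and $x(y').P'$. A permutation maps every instance of a law to an instance of the same law, so $P\equiv Q$ implies $\theta P\equiv\theta Q$. All multisets are finite, $+$ is their union, and $\mathbb N=\{0,1,2,\dots\}$.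

The \emph{depth} of a process counts nested prefixes and replications:
\[
\delta(\mathbf 0)=0,\quad \delta(P\mid Q)=\max(\delta(P),\delta(Q)),\quad \delta(\nu x.P)=\delta(P),\quad \delta(\pi.P)=\delta({!P})=1+\delta(P).
\]

\begin{lemma}\label{lem:inv}
If $P\equiv Q$, then $\delta(P)=\delta(Q)$ and $\mathrm{fn}(P)=\mathrm{fn}(Q)$. If $z\notin\mathrm{fn}(R)$, then $\nu z.R\equiv R$.
\end{lemma}

\begin{proof}
The depth and the free names of a composite term are determined by those of its immediate subterms, so ``equal depth and equal free names'' is a congruence, and it suffices to check the laws. For (L1)--(L6) both sides have the same prefixes, replications and free occurrences. For (L7) the free names are $\mathrm{fn}(P_1)\cup(\mathrm{fn}(P_2)\setminus\{z\})$ on both sides because $z\notin\mathrm{fn}(P_1)$, and the depths are $\max(\delta(P_1),\delta(P_2))$. For (L8), $1+\delta(P)=\max(\delta(P),1+\delta(P))$, and both sides have free names $\mathrm{fn}(P)$. Finally $\nu z.R\equiv\nu z.(R\mid\mathbf 0)\equiv R\mid\nu z.\mathbf 0\equiv R\mid\mathbf 0\equiv R$.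
\end{proof}

\subsection*{Atoms}
A process is \emph{guarded} if it has the form $\pi.P$ or $!P$. Since $\equiv$ is a congruence, the laws also act below a guard. We separate this inner action from the outer one by treating two guarded processes as the same component when they have the same guard and congruent continuations. Define $\doteq$ on guarded processes by
\begin{itemize}
\item ${!P}\doteq{!P'}$ if and only if $P\equiv P'$;
\item $\bar x\langle y\rangle.P\doteq\bar x\langle y\rangle.P'$ if and only if $P\equiv P'$;
\item $x(y).P\doteq x(y').P'$ if and only if $(y\,z)P\equiv(y'\,z)P'$ for a name $z\notin\{x,y,y'\}\cup\mathrm{fn}(P)\cup\mathrm{fn}(P')$;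
\item no other pairs are related.
\end{itemize}
In the third clause the choice of $z$ does not matter. If $z'$ is another such name, then $(z\,z')(y\,z)$ and $(y\,z')$ agree on $\mathrm{fn}(P)$, and $(z\,z')(y'\,z)$ and $(y'\,z')$ agree on $\mathrm{fn}(P')$; so applying $(z\,z')$ to $(y\,z)P\equiv(y'\,z)P'$ gives $(y\,z')P\equiv(y'\,z')P'$. Hence $\doteq$ is an equivalence relation (for transitivity take $z$ fresh for all three processes). It contains $=_\alpha$ on guarded processes, it is invariant under permutations, and it is contained in $\equiv$; for inputs, $x(y).P=_\alpha x(z).(y\,z)P\equiv x(z).(y'\,z)P'=_\alpha x(y').P'$.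

An \emph{atom} is a $\doteq$-class $[A]$, and the atoms $[{!P}]$ are called \emph{spawners}. By Lemma~\ref{lem:inv}, $\mathrm{fn}$ and $\delta$ are defined on atoms; so is the action of permutations, and permutations that agree on $\mathrm{fn}(b)$ act in the same way on the atom $b$. If $\rho$ is a map into $\mathcal N$ that is defined and injective on $\mathrm{fn}(b)$, we write $\rho b$ for $\theta b$, where $\theta$ is any permutation extending $\rho|_{\mathrm{fn}(b)}$. Then $\mathrm{fn}(\rho b)=\rho(\mathrm{fn}(b))$ and $\delta(\rho b)=\delta(b)$. The definition of $\doteq$ uses $\equiv$, but only for processes of smaller depth; this is what the algorithm will recurse on.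

\subsection*{Configurations}
For a multiset $m$ of atoms let $\mathrm{fn}(m)$ be the union of the sets $\mathrm{fn}(b)$, $b\in m$. A pair $(X,m)$ with $X\subseteq\mathrm{fn}(m)$ is called \emph{reduced}. Two reduced pairs $(X,m)$ and $(X',m')$ are equivalent if some permutation $\theta$ fixes $\mathrm{fn}(m)\setminus X$ pointwise and satisfies $\theta X=X'$, $\theta m=m'$. A \emph{configuration} is an equivalence class, and the pairs in it are its \emph{representations}. For any finite set $X$ of names, $\nu X.m$ denotes the class of $(X\cap\mathrm{fn}(m),m)$; unused private names are discarded. One may picture a configuration as a finite graph whose vertices are the atoms and the private names, each atom being joined to the private names it mentions.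

We put $\mathrm{fn}(\nu X.m)=\mathrm{fn}(m)\setminus X$, we let $\delta(\nu X.m)$ be the largest depth of an atom in $m$ (and $0$ if $m$ is empty), and $\theta(\nu X.m)=\nu\theta X.\theta m$. A permutation fixing $\mathrm{fn}(K)$ pointwise fixes $K$, by the definition of equivalence, and every configuration has a representation whose private names avoid a given finite set. The two operations are
\begin{align*}
\nu X.m\mid\nu Y.n&=\nu(X\cup Y).(m+n) &&\text{for } X\cap Y=X\cap\mathrm{fn}(n)=Y\cap\mathrm{fn}(m)=\emptyset,\\
\nu x.\nu X.m&=\nu(X\cup\{x\}).m &&\text{for } x\notin X .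
\end{align*}
They do not depend on the representations. For the first, if $\theta_1$ and $\theta_2$ relate two admissible choices for the two arguments, the map that is $\theta_1$ on $X$, $\theta_2$ on $Y$ and the identity on the remaining names of $m+n$ is injective by the side conditions, agrees with $\theta_1$ on $\mathrm{fn}(m)$ and with $\theta_2$ on $\mathrm{fn}(n)$, and so relates the results. For the second, a permutation relating two admissible choices fixes $x$ if $x$ occurs in $m$, and otherwise $x$ is discarded in both. We write $\nu X.K$ for the iterated restriction of a configuration $K$, and $m$ for $\nu\emptyset.m$. The configuration of a process is defined by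
\[
g(\mathbf 0)=\nu\emptyset.\emptyset,\qquad g(A)=\{[A]\}\ \ (A\text{ guarded}),\qquad g(P\mid Q)=g(P)\mid g(Q),\qquad g(\nu x.P)=\nu x.g(P).
\]
For instance, $g(R'\mid\bar b)=\nu\{y\}.\{[\Sigma_y],[\bar y],[\bar b]\}=g(\nu y.(\Sigma_y\mid\bar y\mid\bar b))$ in Example~\ref{ex:run}.

\begin{lemma}\label{lem:g}
\begin{enumerate}
\item[(a)] $g(\theta P)=\theta g(P)$, $\mathrm{fn}(g(P))=\mathrm{fn}(P)$, $\delta(g(P))=\delta(P)$, and $P=_\alpha P'$ implies $g(P)=g(P')$.
\item[(b)] Every atom in every representation of $g(P)$ has the form $[\theta A]$ with $\theta$ a permutation and $A$ a guarded subterm of $P$.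
\item[(c)] For a representation $(X,\{[A_1],\dots,[A_k]\})$ of $K$ let $\mathrm{pr}(K)=\nu X.(A_1\mid\dots\mid A_k)$, with $\mathbf 0$ for the empty product. Then $\mathrm{pr}(K)$ is determined by $K$ up to $\equiv$, $g(\mathrm{pr}(K))=K$, and $P\equiv\mathrm{pr}(g(P))$ for every $P$. In particular $g(P)=g(Q)$ implies $P\equiv Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first three equations follow by induction on $P$, since they hold for guarded processes and the operations on configurations treat permutations, free names and depth as the constructors do. The last claim is also an induction. For guarded processes it is $=_\alpha\,\subseteq\,\doteq$. If $\nu y.P=_\alpha\nu y'.P'$, then $(y\,z)g(P)=(y'\,z)g(P')$ for a fresh $z$ by induction, and $\nu y.K=(y\,z)(\nu y.K)=\nu z.(y\,z)K$ for $z\notin\mathrm{fn}(K)$, because $(y\,z)$ fixes $\mathrm{fn}(\nu y.K)$.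

(b) The property passes from one representation to all others, which are its images under permutations, and the operations only collect atoms of representations of the arguments.

(c) The order of the names of $X$ is irrelevant by (L5), the order of the factors by (L2) and (L3), and the choice of the representatives $A_i$ because $\doteq\,\subseteq\,\equiv$. Another representation arises by a permutation $\theta$ fixing $\mathrm{fn}(K)=\mathrm{fn}(\mathrm{pr}(K))$, and it yields $\theta\,\mathrm{pr}(K)=_\alpha\mathrm{pr}(K)$. The equation $g(\mathrm{pr}(K))=K$ is the definition of $g$. We prove $P\equiv\mathrm{pr}(g(P))$ by induction. For $\mathbf 0$ and guarded $P$ the two sides are equal. For $P_1\mid P_2$, let $P_1\equiv\nu X.C_1$ and $P_2\equiv\nu Y.C_2$ with products $C_1,C_2$ of guarded processes and $X,Y$ as in the definition of $\mid$. By (L7) for each name of $Y$, then (L3) and (L7) for each name of $X$, we get $\nu X.C_1\mid\nu Y.C_2\equiv\nu Y.(\nu X.C_1\mid C_2)\equiv\nu Y.\nu X.(C_1\mid C_2)$, and (L4) removes an empty product. For $\nu x.P_1$, let $P_1\equiv\nu X.C$ with $x\notin X$; then $\nu x.P_1\equiv\nu x.\nu X.C$, and if $x\notin\mathrm{fn}(C)$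 the binder $\nu x$ is dropped by Lemma~\ref{lem:inv}.
\end{proof}

\section{Congruence as joinability of unfoldings}\label{sec:join}

On configurations, (L8) becomes a growth rule. We define it relative to a set of admissible bodies, because we shall need both the unrestricted rule and a finitary one.

\begin{definition}\label{def:unf}
Let $\mathcal C$ be a set of processes closed under permutations. We write $K\to_{\mathcal C}K'$ if $K$ has a representation $(X,m)$ and there is $R\in\mathcal C$ with $[{!R}]\in m$ and $K'=\nu X.(m\mid g(R))$. We write $K\downarrow_{\mathcal C}L$ if $K\to_{\mathcal C}^*M$ and $L\to_{\mathcal C}^*M$ for some $M$. If $\mathcal C$ is the set of all processes, the subscript is omitted. An \emph{unfolding} of $K$, or of a process $P$ with $g(P)=K$, is a configuration $M$ with $K\to^*M$.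
\end{definition}

In a step $\to$, any $R$ with $[{!R}]\in m$ may be used, that is, any process congruent to the body as written. This is forced by the fact that the laws act under $!$.

\begin{lemma}\label{lem:step}
Let $\mathcal C$ be closed under permutations.
\begin{enumerate}
\item[(a)] If $K\to_{\mathcal C}K'$, then for every representation $(X,m)$ of $K$ there is $R\in\mathcal C$ with $[{!R}]\in m$ and $K'=\nu X.(m\mid g(R))$. If $(Y,n)$ represents $g(R)$ and $Y\cap\mathrm{fn}(m)=\emptyset$, then $(X\cup Y,m+n)$ represents $K'$.
\item[(b)] In (a), the atoms of $n$ have depth less than $\delta([{!R}])$, and $\mathrm{fn}(K')=\mathrm{fn}(K)$, $\delta(K')=\delta(K)$.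
\item[(c)] The relation $\downarrow_{\mathcal C}$ is an equivalence relation.
\item[(d)] If $K\downarrow_{\mathcal C}K'$, then $K\mid L\downarrow_{\mathcal C}K'\mid L$ and $\nu x.K\downarrow_{\mathcal C}\nu x.K'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let the step be made in $(X,m)$ with $R$, and let $(Y,n)$ be as in (a). The formula for $K'$ is the definition of the operations. Since $\mathrm{fn}(n)\setminus Y=\mathrm{fn}(R)\subseteq\mathrm{fn}(m)$, we get $\mathrm{fn}(K')=\mathrm{fn}(m)\setminus X=\mathrm{fn}(K)$; and the atoms of $n$ have depth at most $\delta(R)<\delta([{!R}])\le\delta(K)$. This is (b). If $(\theta X,\theta m)$ is another representation, with $\theta$ fixing $\mathrm{fn}(K)=\mathrm{fn}(K')$, then $K'=\theta K'=\nu\theta X.(\theta m\mid g(\theta R))$ with $\theta R\in\mathcal C$ and $[{!\theta R}]\in\theta m$. This is (a).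

(c) Let $K\to_{\mathcal C}K_1$ and $K\to_{\mathcal C}K_2$. By (a) both steps are made in one representation $(X,m)$, with $g(R_i)=\nu Y_i.n_i$, where $Y_1,Y_2$ are disjoint and avoid $\mathrm{fn}(m)$. Spawners are never consumed, so $K_1=\nu(X\cup Y_1).(m+n_1)$ still contains $[{!R_2}]$ and $K_2$ still contains $[{!R_1}]$. Both unfold in one step to $\nu(X\cup Y_1\cup Y_2).(m+n_1+n_2)$. From this diamond property one obtains confluence by filling in a rectangular grid of diamonds: if $K\to_{\mathcal C}^*M_1$ and $K\to_{\mathcal C}^*M_2$, then $M_1\downarrow_{\mathcal C}M_2$. If now $K$ and $L$ unfold to $M_1$, and $L$ and $L'$ unfold to $M_2$, then $M_1$ and $M_2$ have a common unfolding, which is one of $K$ and $L'$. Reflexivity and symmetry hold by definition.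

(d) It suffices to show that $K\to_{\mathcal C}K'$ implies $K\mid L\to_{\mathcal C}K'\mid L$ and $\nu x.K\to_{\mathcal C}\nu x.K'$. Take $L=\nu Z.n'$ and choose $X$, $Y$, $Z$ pairwise disjoint and avoiding $x$ and all free names. The same $R$ leads from $\nu(X\cup Z).(m+n')$ to $\nu(X\cup Z\cup Y).(m+n'+n)=K'\mid L$, and from $\nu(X\cup\{x\}).m$ to $\nu(X\cup\{x\}\cup Y).(m+n)=\nu x.K'$; if $x\notin\mathrm{fn}(m)$, then $x\notin\mathrm{fn}(n)$, and $x$ is discarded on both sides.
\end{proof}

\begin{theorem}\label{thm:join}
$P\equiv Q$ if and only if $g(P)\downarrow g(Q)$.
\end{theorem}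

\begin{proof}
($\Leftarrow$) Let $K=\nu X.(\{[A_1],\dots,[A_k]\}+\{[{!R}]\})\to K'$ by a step with $R$. Then $K=g(C)$ and $K'=g(C')$ for $C=\nu X.(A_1\mid\dots\mid A_k\mid{!R})$ and $C'=\nu X.(A_1\mid\dots\mid A_k\mid{!R}\mid R)$, and $C\equiv C'$ by (L8). By Lemma~\ref{lem:g}(c), $\mathrm{pr}(K)\equiv C\equiv C'\equiv\mathrm{pr}(K')$. Hence a common unfolding $M$ of $g(P)$ and $g(Q)$ gives $P\equiv\mathrm{pr}(M)\equiv Q$.

($\Rightarrow$) Let $P\sim Q$ mean $g(P)\downarrow g(Q)$. We show that $\sim$ is a congruence satisfying the laws; then $\equiv\,\subseteq\,\sim$. It is an equivalence relation by Lemma~\ref{lem:step}(c) and is preserved by $\mid$ and $\nu$ by Lemma~\ref{lem:step}(d). If $P\sim Q$, then $P\equiv Q$ by ($\Leftarrow$), so ${!P}\doteq{!Q}$ and $\pi.P\doteq\pi.Q$ (for $\pi=x(y)$ apply $(y\,z)$ to $P\equiv Q$), and the configurations are equal. The laws (L1)--(L7) preserve $g$: (L1) by Lemma~\ref{lem:g}(a); (L2)--(L4) because, with pairwise disjoint fresh private names, $\mid$ is union of sets and multisets; (L5) and (L6) by the definition of $\nu$ and the discarding of unused names; and in (L7), with $g(P_1)=\nu X.m$, $g(P_2)=\nu Y.n$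 and fresh $X,Y$ avoiding $z$, we have $z\notin\mathrm{fn}(m)$, and both sides give $\nu(X\cup Y\cup\{z\}).(m+n)$. For (L8), $g({!P})\to g(P\mid{!P})$.
\end{proof}

\begin{corollary}\label{cor:rigid}
If $g(P)$ contains no spawner, then $P\equiv Q$ if and only if $g(P)=g(Q)$.
\end{corollary}

\begin{proof}
Let $P\equiv Q$ and let $M$ be a common unfolding. No step starts from $g(P)$, so $M=g(P)$. Steps only add atoms, so $g(Q)$ has no spawner either, and $g(Q)=M$. The converse is Lemma~\ref{lem:g}(c).
\end{proof}

\begin{corollary}\label{cor:cancel}
For all processes $P,Q$ and every prefix $\pi$: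
(i) ${!P}\equiv{!Q}$ if and only if $P\equiv Q$; (ii) $\pi.P\equiv\pi.Q$ if and only if $P\equiv Q$; (iii) ${!!P}\not\equiv{!P}$.
\end{corollary}

\begin{proof}
In (i) and (ii) the direction ($\Leftarrow$) holds because $\equiv$ is a congruence, and in (iii) the depths differ. If $\pi.P\equiv\pi.Q$, then $\pi.P\doteq\pi.Q$ by Corollary~\ref{cor:rigid}. For an output prefix this says $P\equiv Q$; for $\pi=x(y)$ it says $(y\,z)P\equiv(y\,z)Q$, and we apply $(y\,z)$. Let ${!P}\equiv{!Q}$, and let $\delta_0$ be their common depth. By Lemma~\ref{lem:step}(b), all unfoldings of $g({!P})$ have depth $\delta_0$ and every added atom has depth less than $\delta_0$. So every unfolding has a representation whose only atom of depth $\delta_0$ is $[{!P}]$. The names of this atom are free in the unfolding, so every representation has this property. The same holds for $[{!Q}]$, and a common unfolding gives $[{!P}]=[{!Q}]$, that is, $P\equiv Q$.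
\end{proof}

The next example is the whole proof in the case without private names.

\begin{example}\label{ex:lattice}
Let $a_1,\dots,a_s$ be distinct names, and for $v\in\mathbb N^s$ let $\bar a^{\,v}$ be the parallel composition of $v_i$ copies of $\bar a_i$, $1\le i\le s$. Let $\Sigma={!\bar a^{\,u_1}}\mid\dots\mid{!\bar a^{\,u_r}}$. Then
\[
\Sigma\mid\bar a^{\,v}\equiv\Sigma\mid\bar a^{\,w}\iff v-w\in\mathbb Zu_1+\dots+\mathbb Zu_r .
\]
Indeed, by Corollary~\ref{cor:rigid} a step adds exactly $g(\bar a^{\,u_l})$ for some $l$, so the unfoldings of the left side are the $g(\Sigma\mid\bar a^{\,v'})$ with $v'=v+\sum_ln_lu_l$, $n_l\in\mathbb N$. The atoms $[\bar a_i]$ are distinct and there are no private names, so a common unfolding is a solution of $v+\sum_ln_lu_l=w+\sum_ln_l'u_l$ in natural numbers, and every integer is a difference $n_l'-n_l$. Example~\ref{ex:fold} is the identity $(1,0,-1)=(1,1,0)-(0,1,1)$, and ${!(\bar a\mid\bar a)}\mid\bar a\not\equiv{!(\bar a\mid\bar a)}$ because $1\notin2\mathbb Z$.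

To bound the smallest common unfolding, consider the homogeneous system $x_0(v-w)+\sum_ln_lu_l-\sum_ln_l'u_l=0$. A solution in natural numbers with $x_0=1$ is a sum of minimal solutions, one of which has $x_0=1$, and minimal solutions are bounded in terms of $s$ and the entries (Lemma~\ref{lem:minsol}). The rest of the paper carries this argument through nested scopes.
\end{example}

\subsection*{Finitely many bodies suffice}
A spawner $[{!R}]$ has infinitely many representatives in general, for instance when $R$ itself has a replication as a component, so $\to$ is infinitely branching and the shapes of the added configurations are unbounded. We now show that the bodies written in the two given terms are enough.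

Fix processes $P$ and $Q$. Let $R_1,\dots,R_r$ be the terms $R$ such that $!R$ is a subterm of $P$ or $Q$, and let
\[
\mathcal B=\{\theta R_l: 1\le l\le r,\ \theta\text{ a permutation}\}.
\]
A configuration is \emph{good} if each of its spawners equals $[{!R}]$ for some $R\in\mathcal B$; since $\mathcal B$ is closed under permutations, this does not depend on the representation. The configurations $g(P)$, $g(Q)$ and $g(R)$ for $R\in\mathcal B$ are good: by Lemma~\ref{lem:g}(b) their atoms are $[\theta A]$ with $A$ a guarded subterm of $P$ or $Q$, and such an atom is a spawner only if $A$ is some $!R_l$.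

\begin{theorem}\label{thm:joinB}
$P\equiv Q$ if and only if $g(P)\downarrow_{\mathcal B}g(Q)$.
\end{theorem}

\begin{proof}
The direction ($\Leftarrow$) follows from Theorem~\ref{thm:join}. For the other we prove by induction on $e$:
\begin{quote}
$(S_e)$ if $K$ is good, $\delta(K)\le e$ and $K\to K'$, then $K'$ is good and $K\downarrow_{\mathcal B}K'$.
\end{quote}
Since steps preserve depth and $\downarrow_{\mathcal B}$ is transitive, $(S_e)$ implies the same statement with $\to^*$ in place of $\to$; call it $(S_e^*)$. A configuration of depth $0$ has no atoms, so $(S_0)$ is vacuous. Let $e\ge1$ and $K'=\nu X.(m\mid g(C))$ with $[{!C}]\in m$, where $(X,m)$ represents $K$. By goodness $[{!C}]=[{!R}]$ with $R\in\mathcal B$, so $R\equiv C$ and $\delta(R)=\delta(C)\le e-1$. The step with $R$ is a $\to_{\mathcal B}$-step, but it adds $g(R)$ instead of $g(C)$, and we have to join the two. By Theorem~\ref{thm:join}, $g(R)$ and $g(C)$ have a common unfolding $M$. As $g(R)$ is good, $(S_{e-1}^*)$ shows that $M$ is good and $g(R)\downarrow_{\mathcal B}M$. By Lemma~\ref{lem:step}(a), the atoms of a suitable representation of $g(C)$ occur in a representation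 of $M$, so $g(C)$ is good, and with it $K'$. Now $(S_{e-1}^*)$ applies to $g(C)$ and gives $g(C)\downarrow_{\mathcal B}M$. Hence $g(R)\downarrow_{\mathcal B}g(C)$, and by Lemma~\ref{lem:step}(d)
\[
K\to_{\mathcal B}\nu X.(m\mid g(R))\downarrow_{\mathcal B}\nu X.(m\mid g(C))=K' .
\]
If $P\equiv Q$, let $M$ be a common unfolding of the good configurations $g(P)$ and $g(Q)$. Then $g(P)\downarrow_{\mathcal B}M\downarrow_{\mathcal B}g(Q)$ by $(S_e^*)$ for $e=\delta(P)$.
\end{proof}

\emph{In Sections~\ref{sec:tile}--\ref{sec:semi} we assume $\mathrm{fn}(P)=\mathrm{fn}(Q)=F_0$ and $\delta(P)=\delta(Q)=D$}; otherwise $P\not\equiv Q$ by Lemma~\ref{lem:inv}. A subterm is not deeper than the term, so $\delta({!R_l})\le D$ for all $l$. We put $G=g(P)$ and $H=g(Q)$. The task is to bound the smallest $K$ with $G\to_{\mathcal B}^*K$ and $H\to_{\mathcal B}^*K$.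

\section{Unfoldings are tilings}\label{sec:tile}

The two sequences of steps leading to $K$ have nothing to do with each other, and the order of steps within each is largely arbitrary. To compare them we describe ``$G\to_{\mathcal B}^*K$'' by a structure on $K$ itself: a partition of its atoms into one copy of $G$ and copies of the $g(R_l)$, each attached to the spawner that produced it.

\subsection*{Patterns}
For $1\le l\le r$ fix a representation $g(R_l)=\nu Y_l.\{b_{l,j}\}_{j\in J_l}$ with $Y_l\cap(\mathrm{fn}(R_l)\cup F_0)=\emptyset$. Put $J_l^+=J_l\sqcup\{*\}$, $b_{l,*}=[{!R_l}]$ and $\mathrm{var}(l)=Y_l\sqcup\mathrm{fn}(R_l)$. These data form the \emph{pattern} $l$; the elements of $J_l^+$ are its \emph{slots}, and the names in $\mathrm{var}(l)$ are its \emph{variables}, to be instantiated by names of $K$. The \emph{$G$-family} consists of the patterns $1,\dots,r$ and a \emph{root pattern} $0$: fix a representation $G=\nu Y_0.\{b_{0,j}\}_{j\in J_0}$ with $Y_0\cap F_0=\emptyset$, put $J_0^+=J_0\sqcup\{*\}$ and $\mathrm{var}(0)=Y_0\sqcup F_0$, and let $b_{0,*}$ be a formal symbol with $\mathrm{fn}(b_{0,*})=F_0$. The \emph{$H$-family} is the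 same with $H$ in place of $G$. In every pattern, each $y\in Y_l$ occurs in some $b_{l,j}$ with $j\in J_l$ and does not occur in $b_{l,*}$.

\begin{definition}\label{def:tiling}
Let $X$ be a finite set of names with $X\cap F_0=\emptyset$ and let $(a_p)_{p\in I}$ be a finite family of atoms. A \emph{$G$-tiling} of $(X,(a_p)_{p\in I})$ is a family of \emph{tiles} $(l_k,\rho_k,\iota_k)$, $0\le k\le h$, where $l_0=0$ and $l_k\ge1$ for $k\ge1$, $\rho_k\colon\mathrm{var}(l_k)\to F_0\cup X$, $\iota_0\colon J_0\to I$ and $\iota_k\colon J_{l_k}^+\to I$ for $k\ge1$, such that
\begin{enumerate}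
\item[(1)] $\rho_0$ is the identity on $F_0$, and for each $j$ in the domain of $\iota_k$ the map $\rho_k$ is injective on $\mathrm{fn}(b_{l_k,j})$ and $a_{\iota_k(j)}=\rho_kb_{l_k,j}$;
\item[(2)] $(k,j)\mapsto\iota_k(j)$, for $j\ne*$, is a bijection onto $I$;
\item[(3)] $(k,y)\mapsto\rho_k(y)$, for $y\in Y_{l_k}$, is a bijection onto $X$.
\end{enumerate}
The \emph{atoms of tile $k$} are those at the positions $\iota_k(j)$, $j\neq*$. For $k\ge1$, the atom $s_k=a_{\iota_k(*)}=\rho_k[{!R_{l_k}}]$ is the \emph{source} of tile $k$, and the \emph{parent} of tile $k$ is the tile to which the position $\iota_k(*)$ belongs by (2). An $H$-tiling is defined in the same way with the $H$-family.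
\end{definition}

Condition (2) says that every atom is produced exactly once, while a spawner may be the source of many tiles. Condition (3) says that every private name is created by exactly one tile. Without it, for $G=\{[{!\nu y.\bar y}]\}$ the configuration $\nu\{x\}.\{[{!\nu y.\bar y}],[\bar x],[\bar x]\}$ would be tiled by $G$ and two copies of $\nu y.\bar y$, although in a $\to_{\mathcal B}$-unfolding of $G$ each private name occurs in one atom only. Injectivity of $\rho_k$ is demanded only atom by atom, so that (1) can be checked at a single position; the proof of Lemma~\ref{lem:tiling} recovers injectivity on all of $\mathrm{var}(l_k)$.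

If a tiling exists, then $X\subseteq\mathrm{fn}(\{a_p\})$ by (3) and (1), so $(X,\{a_p\})$ is a representation of a configuration $K$; and $\mathrm{fn}(K)=F_0$, because all names of atoms lie in $F_0\cup X$ and the atoms of tile $0$ mention all of $F_0=\mathrm{fn}(G)$. Every other representation of $K$ arises by a permutation $\theta$ fixing $F_0$, and the maps $\theta\circ\rho_k$ tile it. So we may speak of $K$ having a $G$-tiling.

\begin{example}\label{ex:tile}
Take $P={!R}\mid{!R'}$ and $Q={!R}\mid{!R'}\mid\bar b$ from Example~\ref{ex:run}. Here $F_0=\{b\}$ and $D=3$. The bodies are $R_1=R$, $R_2=R'$, $R_3=\bar y\mid\bar b$, and the patterns are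
\[
\begin{array}{c|cccc|c}
l & b_{l,1} & b_{l,2} & b_{l,3} & b_{l,*} & Y_l\\ \hline
1 & [\Sigma_y] & & & [{!R}] & \{y\}\\
2 & [\Sigma_y] & [\bar y] & & [{!R'}] & \{y\}\\
3 & [\bar y] & [\bar b] & & [\Sigma_y] & \emptyset\\
0\ (G) & [{!R}] & [{!R'}] & & \text{formal} & \emptyset\\
0\ (H) & [{!R}] & [{!R'}] & [\bar b] & \text{formal} & \emptyset
\end{array}
\]
The configuration $K=\nu\{x\}.\{[{!R}],[{!R'}],[\bar b],[\bar x],[\Sigma_x]\}$ has a $G$-tiling with one tile of each of the patterns $0,1,3$ and an $H$-tiling with one tile of each of the patterns $0,2$. All maps $\rho_k$ send $b$ to $b$ and $y$ to $x$. See Figure~\ref{fig:tiles}.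
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2cm,y=1cm]
\node at (-0.9,2) {$G$:};
\node at (0,2) {$[{!R}]$}; \node at (1,2) {$[{!R'}]$}; \node at (2,2) {$[\bar b]$}; \node at (3,2) {$[\bar x]$}; \node at (4,2) {$[\Sigma_x]$};
\draw[rounded corners] (-0.4,1.65) rectangle (1.4,2.35);
\draw[rounded corners] (1.6,1.65) rectangle (3.4,2.35);
\draw[rounded corners] (3.6,1.65) rectangle (4.4,2.35);
\draw[->] (0,2.25) to[bend left=18] (4,2.38);
\draw[->] (4,1.75) to[bend left=35] (2.6,1.62);
\node at (-0.9,0) {$H$:};
\node at (0,0) {$[{!R}]$}; \node at (1,0) {$[{!R'}]$}; \node at (2,0) {$[\bar b]$}; \node at (3,0) {$[\bar x]$}; \node at (4,0) {$[\Sigma_x]$};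
\draw[rounded corners] (-0.4,-0.35) rectangle (2.4,0.35);
\draw[rounded corners] (2.6,-0.35) rectangle (4.4,0.35);
\draw[->] (1,0.25) to[bend left=22] (3.5,0.38);
\draw[dashed] (1.5,-0.8) -- (1.5,3.3);
\node[right] at (1.5,-0.7) {\small inside the scope of $x$};
\end{tikzpicture}
\caption{Two tilings of the same five atoms, exhibiting a common unfolding of ${!R}\mid{!R'}$ (top) and ${!R}\mid{!R'}\mid\bar b$ (bottom). Boxes are tiles, and an arrow leads from a spawner to the tile it produces. The dashed line is the boundary of the scope of the private name $x$ as dictated by the top tiling; it cuts through the root tile of the bottom tiling.}\label{fig:tiles}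
\end{figure}

\begin{lemma}\label{lem:tiling}
\begin{enumerate}
\item[(a)] In a $G$-tiling, the parent relation makes the tiles a tree with root $0$ in which every path from the root has at most $D+1$ tiles, and a child $k$ of a tile $k'\ge1$ has $\delta(s_k)<\delta(s_{k'})$.
\item[(b)] The names of the atoms of tile $k$ lie in $F_0$ and the sets $\rho_{k'}(Y_{l_{k'}})$ with $k'$ equal to $k$ or an ancestor of $k$.
\item[(c)] $G\to_{\mathcal B}^*K$ if and only if $K$ has a $G$-tiling.
\end{enumerate}
The same holds for $H$.
\end{lemma}

\begin{proof}
(a) The atoms of a tile $k'\ge1$ are renamings of atoms of $g(R_{l_{k'}})$, so their depth is at most $\delta(R_{l_{k'}})<\delta(s_{k'})$. If $k'$ is the parent of $k$, then $s_k$ is such an atom. All source depths have the form $\delta({!R_l})\in\{1,\dots,D\}$ and they increase strictly along parents, so from any tile one reaches tile $0$ after at most $D$ tiles of index $\ge1$.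

(b) Induction down the tree. For tile $0$ the names lie in $\rho_0(Y_0)\cup F_0$. For $k\ge1$ they lie in $\rho_k(Y_{l_k})\cup\rho_k(\mathrm{fn}(R_{l_k}))$, and $\rho_k(\mathrm{fn}(R_{l_k}))=\mathrm{fn}(s_k)$, where $s_k$ is an atom of the parent.

(c) ($\Rightarrow$) $G$ is tiled by a single tile with $\rho_0$ and $\iota_0$ the identity. Suppose $(X,(a_p))$ is tiled and $K\to_{\mathcal B}K'$ by a step with $\theta R_l$, where $a_p=[{!\theta R_l}]=\theta b_{l,*}$. Let $\rho$ be $\theta$ on $\mathrm{fn}(R_l)$, with values in $\mathrm{fn}(a_p)\subseteq F_0\cup X$, and a bijection of $Y_l$ onto names outside $F_0\cup X$. Then $\rho$ is injective; a permutation $\theta'$ extending it agrees with $\theta$ on $\mathrm{fn}(R_l)$, so $g(\theta R_l)=\theta'g(R_l)=\nu\rho(Y_l).\{\rho b_{l,j}\}_{j\in J_l}$. By Lemma~\ref{lem:step}(a), $K'$ is tiled by adding the tile $(l,\rho,\iota)$, where $\iota(*)=p$ and $\iota$ maps $J_l$ bijectively onto the new positions.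

($\Leftarrow$) We add the tiles one at a time; the configuration at each stage consists of the atoms of the tiles added so far, restricted by the union of their sets $\rho_k(Y_{l_k})$. Start with tile $0$. By (1) and (3), $\rho_0$ is the identity on $F_0$ and maps $Y_0$ injectively into $X$, which is disjoint from $F_0$; so tile $0$ alone is $G$. Add the tiles $k\ge1$ in an order of nonincreasing $\delta(s_k)$. By (a), when tile $k$ is added its parent is present and none of its descendants is. By (b), the names of the atoms present lie in $F_0$ and in sets $\rho_{k'}(Y_{l_{k'}})$ with $k'\ne k$, and by (3) the set $\rho_k(Y_{l_k})$ is disjoint from all of these, in particular from $\mathrm{fn}(s_k)=\rho_k(\mathrm{fn}(R_{l_k}))$. As $\rho_k$ is injective on $Y_{l_k}$ by (3) and on $\mathrm{fn}(R_{l_k})$ by (1) for $j=*$, it is injective on $\mathrm{var}(l_k)$. For a permutation $\theta$ extending $\rho_k$, the spawner $s_k=[{!\theta R_{l_k}}]$ is present and $g(\theta R_{l_k})=\nu\rho_k(Y_{l_k}).\{\rho_kb_{l_k,j}\}_{j\in J_{l_k}}$ with private names not yet in use. So adding tile $k$ is a $\to_{\mathcal B}$-step. By (2) and (3) the last configuration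 is $K$.
\end{proof}

Part (a) is where the drop in depth from $!R$ to $R$ is decisive: it bounds the height of the tree of tiles independently of the number of tiles.

\section{Scope trees of bounded height}\label{sec:tree}

An unfolding may have arbitrarily many private names, but by Lemma~\ref{lem:tiling}(a),(b) an atom sees only names created along a short path. So $K$ can be written as a tree of nested restrictions of bounded height, in which the name bound at height $i$ is always called $z_i$. Then only finitely many different atoms appear as leaves, and finiteness is restored, level by level.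

Let $\kappa=\max(1,\max_l|Y_l|)$, with $l$ ranging over the patterns of both families, and let $d=\kappa(D+1)$. Fix distinct names $z_1,\dots,z_d$ outside $F_0$ and all sets $\mathrm{var}(l)$, and put $F_i=F_0\cup\{z_1,\dots,z_i\}$. Let $\mathcal A_i$ be the finite set of atoms $\rho b_{l,j}$, where $l$ is a pattern of either family, $j\in J_l$, and $\rho\colon\mathrm{fn}(b_{l,j})\to F_i$ is injective. By downward recursion on $i\le d$, an \emph{element of level $i$} is an atom of $\mathcal A_i$ or, if $i<d$, a formal expression $\nu t'$ with $t'\in T_{i+1}$; and $T_i$ is the set of multisets of elements of level $i$. A \emph{tree of level $i$} is an element of level $i$ or a member of $T_i$. The symbol $\nu$ in $\nu t'$ is meant to bind $z_{i+1}$. When we speak of the elements $u$ of $t\in T_i$, they are counted with multiplicity.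

To a tree $u$ of level $i$ we attach a set $X_u$ of names outside $F_d$, a set $I_u$ of positions and atoms $(a^u_p)_{p\in I_u}$ with names in $F_i\cup X_u$:
\begin{itemize}
\item for $u=a\in\mathcal A_i$, let $X_u=\emptyset$ and $I_u=\{p\}$ with $a^u_p=a$;
\item for $u=\nu t'$, choose $x\notin F_d\cup X_{t'}$ and let $X_u=X_{t'}\sqcup\{x\}$, $I_u=I_{t'}$, $a^u_p=(z_{i+1}\,x)\,a^{t'}_p$;
\item for $u=t\in T_i$, choose the data of its elements with pairwise disjoint sets of names and of positions, and take their unions.
\end{itemize}
Thus $X_u$ has one name for each $\nu$-node and $I_u$ one position for each leaf. Different choices of names differ by a permutation fixing $F_d$ and will not affect anything below. For an element $u$ of $t\in T_i$, the atoms of another element $u'$ have names in $F_i\cup X_{u'}$, so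
\begin{equation}\label{eq:scope}
\text{a name in }X_u\text{ occurs only in atoms at positions in }I_u .
\end{equation}
Let $|u|=|I_u|$. A tiling of $t\in T_0$ means a tiling of $(X_t,(a^t_p)_{p\in I_t})$, and $K_t=\nu X_t.\{a^t_p\}_{p\in I_t}$.

\begin{proposition}\label{prop:tree}
Let $s\in\mathbb N$. There is a configuration $K$ with $s$ atoms and $G\to_{\mathcal B}^*K$, $H\to_{\mathcal B}^*K$ if and only if some $t\in T_0$ with $|t|=s$ has both a $G$-tiling and an $H$-tiling.
\end{proposition}

\begin{proof}
If $t$ has both tilings, take $K=K_t$ and apply Lemma~\ref{lem:tiling}(c). Conversely, let $(X,(a_p))$ represent $K$ with $X\cap F_d=\emptyset$; it has both tilings. We build $t$ from the $G$-tiling so that $X_t=X$ and $a_p^t=a_p$. For a tile $k$ let $\lambda(k)$ be the sum of $|Y_{l_{k'}}|$ over $k'=k$ and the ancestors $k'$ of $k$, and $\lambda^-(k)=\lambda(k)-|Y_{l_k}|$, which is $\lambda$ of the parent, or $0$ for the root. By Lemma~\ref{lem:tiling}(a), $\lambda(k)\le\kappa(D+1)=d$. Going down the tree of tiles and using (3), choose bijections $\varphi_k$ from the set of names in Lemma~\ref{lem:tiling}(b) onto $F_{\lambda(k)}$ such that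 $\varphi_k$ extends the bijection of the parent (the identity of $F_0$ for $k=0$) and maps $\rho_k(Y_{l_k})$ onto $\{z_{\lambda^-(k)+1},\dots,z_{\lambda(k)}\}$. For $j\in J_{l_k}$ the atom $\varphi_ka_{\iota_k(j)}=(\varphi_k\circ\rho_k)b_{l_k,j}$ lies in $\mathcal A_{\lambda(k)}$. Going up the tree, define $t_k^+\in T_{\lambda(k)}$ and $t_k\in T_{\lambda^-(k)}$ by
\[
t_k^+=\{\varphi_ka_{\iota_k(j)}\}_{j\in J_{l_k}}+\sum_{k'\text{ child of }k}t_{k'},\qquad t_k=\{\nu\{\nu\cdots\{\nu\,t_k^+\}\cdots\}\}\quad(|Y_{l_k}|\text{ times }\nu),
\]
with $t_k=t_k^+$ if $Y_{l_k}=\emptyset$. Let $t=t_0$, and name the $\nu$-node of tile $k$ that binds $z_i$ by $\varphi_k^{-1}(z_i)$; these names are distinct and exhaust $X$ by (3). The $\nu$-nodes above an atom of tile $k$ are those of $k$ and its ancestors, so replacing the $z_i$ by their names undoes $\varphi_k$ and returns $a_{\iota_k(j)}$.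
\end{proof}

In Example~\ref{ex:tile} the construction gives $t=\{[{!R}],[{!R'}],\nu t'\}$ with $t'=\{[\Sigma_{z_1}],[\bar z_1],[\bar b]\}\in T_1$. The tree is adapted to the $G$-tiling only; as Figure~\ref{fig:tiles} shows, it need not respect the tiles of the $H$-tiling.

\section{Partial tilings and tokens}\label{sec:token}

We want to recognize the trees with two tilings by reading them from the leaves up. A subtree $u$ of level $i$ sees only a piece of each tile: the slots whose positions lie in $I_u$. There may be arbitrarily many pieces, so no finite memory suffices. But to complete a piece later, one needs to know only its pattern, the set of slots already placed, and the values of its variables \emph{among the names $F_i$ visible outside $u$}. A variable whose value is bound inside $u$ needs no further attention: by \eqref{eq:scope}, every slot mentioning it is already inside $u$. So pieces fall into finitely many types, and it suffices to count the pieces of each type.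

Fix a family and a level $i$. For $S\subseteq J_l^+$ let $\mathrm{var}(l,S)=\bigcup_{j\in S}\mathrm{fn}(b_{l,j})$, so that $\mathrm{var}(l,J_l^+)=\mathrm{var}(l)$. A variable $y\in\mathrm{var}(l)$ is \emph{saturated in $S$} if every $j\in J_l^+$ with $y\in\mathrm{fn}(b_{l,j})$ lies in $S$. Saturation persists when $S$ grows.

\begin{definition}\label{def:partial}
A \emph{partial tiling} of a tree $u$ of level $i$ is a finite family of \emph{pieces} $(l_k,S_k,\rho_k,\iota_k)$ with $\emptyset\ne S_k\subseteq J_{l_k}^+$, $\rho_k\colon\mathrm{var}(l_k,S_k)\to F_i\cup X_u$ and $\iota_k\colon S_k\to I_u$, such that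
\begin{enumerate}
\item[(P1)] for $j\in S_k$, $\rho_k$ is injective on $\mathrm{fn}(b_{l_k,j})$ and $a^u_{\iota_k(j)}=\rho_kb_{l_k,j}$; if $l_k=0$, then $*\notin S_k$;
\item[(P2)] $(k,j)\mapsto\iota_k(j)$, for $j\in S_k\setminus\{*\}$, is a bijection onto $I_u$;
\item[(P3)] $\rho_k(y)\notin F_0$ for $y\in Y_{l_k}$, and if $l_k=0$, then $\rho_k(y)=y$ for $y\in F_0$ (whenever $\rho_k(y)$ is defined);
\item[(P4)] if $\rho_k(y)\in X_u$, then $y$ is saturated in $S_k$;
\item[(P5)] for each $x\in X_u$ there is exactly one pair $(k,y)$ with $y\in Y_{l_k}\cap\mathrm{var}(l_k,S_k)$ and $\rho_k(y)=x$.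
\end{enumerate}
\end{definition}

\begin{definition}\label{def:token}
Let $\dagger$ be a new symbol. A \emph{token} of level $i$ is a triple $\tau=(l,S,\rho)$ with $\emptyset\ne S\subseteq J_l^+$ and $\rho\colon\mathrm{var}(l,S)\to F_i\cup\{\dagger\}$ such that
\begin{enumerate}
\item[(T1)] for each $j\in S$, $\rho$ is injective on $\mathrm{fn}(b_{l,j})\cap\rho^{-1}(F_i)$;
\item[(T2)] if $\rho(y)=\dagger$, then $y$ is saturated in $S$;
\item[(T3)] $\rho(y)\notin F_0$ for $y\in Y_l$, and if $l=0$, then $\rho(y)=y$ for $y\in F_0$ (whenever $\rho(y)$ is defined).
\end{enumerate}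
Let $\mathrm{Tok}_i$ be the finite set of tokens of level $i$, written $\mathrm{Tok}_i^G$ or $\mathrm{Tok}_i^H$ when the family matters. The \emph{token of a piece} is obtained from $(l_k,S_k,\rho_k)$ by replacing all values in $X_u$ by $\dagger$; it satisfies (T1)--(T3) by (P1), (P4) and (P3). The \emph{token vector} of a partial tiling is $\sum_ke_{\tau_k}\in\mathbb N^{\mathrm{Tok}_i}$, where $\tau_k$ is the token of piece $k$ and $e_\tau$ is the unit vector at $\tau$. Let $\mathrm{tv}(u)$ be the set of token vectors of partial tilings of $u$.
\end{definition}

The three ways of building a tree correspond to three operations on token vectors.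

\smallskip\noindent\emph{Leaf.} For $a\in\mathcal A_i$, let $\mathsf{leaf}(a)$ be the set of vectors $e_\tau+\sum_{\tau'}n_{\tau'}e_{\tau'}$, where $\tau=(l,\{j\},\rho)$ is a token with values in $F_i$, $j\in J_l$ and $\rho b_{l,j}=a$, where $\tau'$ ranges over the tokens $(l',\{*\},\rho')$ with values in $F_i$, $l'\ge1$ and $\rho'b_{l',*}=a$, and where the $n_{\tau'}\in\mathbb N$ are arbitrary. In words: $a$ fills one slot of one tile and serves as the source of any number of tiles.

\smallskip\noindent\emph{Close.} For $i<d$ and $v\in\mathbb N^{\mathrm{Tok}_{i+1}}$, the vector $\mathsf{close}(v)\in\mathbb N^{\mathrm{Tok}_i}$ is defined if and only if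
\begin{enumerate}
\item[(C1)] for each $\tau=(l,S,\rho)$ with $v_\tau>0$, every $y$ with $\rho(y)=z_{i+1}$ is saturated in $S$;
\item[(C2)] $\sum_{\tau=(l,S,\rho)}v_\tau\cdot|\{y\in Y_l\cap\mathrm{var}(l,S):\rho(y)=z_{i+1}\}|=1$.
\end{enumerate}
It is then obtained by replacing the value $z_{i+1}$ by $\dagger$ in all tokens. The results are tokens of level $i$: (T2) holds by (C1), and (T1), (T3) are inherited. For a set of vectors, $\mathsf{close}$ denotes the image of the part on which it is defined.

\smallskip\noindent\emph{Merge.} A nonempty set $\sigma$ of tokens with the same $l$ is \emph{mergeable} if their sets $S$ are pairwise disjoint and their maps $\rho$ agree on common variables. The key point is: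
\begin{equation}\label{eq:dagger}
\text{a variable common to two tokens with the same $l$ and disjoint sets $S,S'$ has value $\dagger$ in neither.}
\end{equation}
Indeed, if it had value $\dagger$ in the first, it would be saturated in $S$ by (T2), although it occurs in $b_{l,j}$ for some $j\in S'$. Let $\mathrm{res}(\sigma)$ be given by the union of the sets $S$ and of the maps $\rho$. It is a token: (T1) concerns one slot, which comes from one member of $\sigma$, (T3) concerns one variable, and (T2) holds as saturation persists. For a vector $v$ let $\mathsf{merge}(v)$ be the set of all $\sum_\sigma n_\sigma e_{\mathrm{res}(\sigma)}$ with $n_\sigma\in\mathbb N$ and $\sum_\sigma n_\sigma\sum_{\tau\in\sigma}e_\tau=v$, and let $\mathsf{merge}$ of a set be the union.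

\begin{example}\label{ex:tokens}
Restrict the tilings of Example~\ref{ex:tile} to $t'=\{[\Sigma_{z_1}],[\bar z_1],[\bar b]\}$. We write a token as $(l,S)$ or $(l,S,\rho(y))$, since $\rho(b)=b$ throughout. At level $1$ the tokens are
\[
G:\ (1,\{1\},z_1),\ (3,\{1,2,*\},z_1);\qquad H:\ (2,\{1,2\},z_1),\ (0,\{3\}).
\]
Condition (C1) holds: $y$ occurs only in slot $1$ of pattern $1$, and only in slots $1,2$ of pattern $2$, and the token of pattern $3$ has all its slots. The token $(3,\{1,2\},z_1)$ would violate (C1), as the source $[\Sigma_y]$ mentions $y$ and cannot be supplied once $z_1$ is bound. Condition (C2) holds because $y\in Y_1$, $y\notin Y_3$ and $y\in Y_2$. Closing turns $z_1$ into $\dagger$. At level $0$ the leaf $[{!R}]$ contributes $(0,\{1\}),(1,\{*\})$ for $G$ and $(0,\{1\})$ for $H$; the leaf $[{!R'}]$ contributes $(0,\{2\})$ for $G$ and $(0,\{2\}),(2,\{*\})$ for $H$. Merging gives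
\[
G:\ (0,\{1,2\}),\ (1,\{1,*\},\dagger),\ (3,\{1,2,*\},\dagger);\qquad H:\ (0,\{1,2,3\}),\ (2,\{1,2,*\},\dagger).
\]
Every tile is finished, except for the formal slot $*$ of the one root tile in each family.
\end{example}

\begin{lemma}[uniting pieces]\label{lem:unite}
Let the pieces of a partial tiling of $u$ be partitioned into groups such that the tokens of the pieces in each group are distinct and form a mergeable set. Taking in each group the union of the sets $S$, the maps $\rho$ and the maps $\iota$ yields a partial tiling of $u$, in which a group with token set $\sigma$ has become a piece with token $\mathrm{res}(\sigma)$. Consequently $\mathsf{merge}(\mathrm{tv}(u))\subseteq\mathrm{tv}(u)$.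
\end{lemma}

\begin{proof}
By \eqref{eq:dagger}, a variable common to two pieces of a group has token value in $F_i$ in both, so its actual values lie in $F_i$ and are equal. Hence the union of the maps $\rho$ is a map; so is the union of the maps $\iota$, as the sets $S$ are disjoint. Conditions (P1)--(P3) concern single slots or single variables and are inherited. If a united piece gives $y$ a value in $X_u$, then $y$ belongs to exactly one piece of the group and is saturated there; this gives (P4), and it shows that the pairs $(k,y)$ with a given value $x\in X_u$ before and after uniting correspond bijectively, which gives (P5). Replacing values in $X_u$ by $\dagger$ commutes with taking unions, so the new token is $\mathrm{res}(\sigma)$. Finally, if the partial tiling has vector $v=\sum_\sigma n_\sigma\sum_{\tau\in\sigma}e_\tau$, its pieces can be distributed into $n_\sigma$ groups of type $\sigma$, each with one piece of token $\tau$ for every $\tau\in\sigma$.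
\end{proof}

\begin{lemma}\label{lem:tv}
In either family and at every level $i$:
\begin{enumerate}
\item[(a)] $\mathrm{tv}(a)=\mathsf{leaf}(a)$ for $a\in\mathcal A_i$;
\item[(b)] $\mathrm{tv}(\nu t')=\mathsf{close}(\mathrm{tv}(t'))$ for $t'\in T_{i+1}$;
\item[(c)] $\mathrm{tv}(t)=\mathsf{merge}\big(\sum_{u}\mathrm{tv}(u)\big)$ for $t\in T_i$, where $u$ ranges over the elements of $t$ and the sum is the set of all sums $\sum_uv_u$ with $v_u\in\mathrm{tv}(u)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There is one position and $X_a=\emptyset$, so (P4) and (P5) are vacuous and tokens have values in $F_i$. By (P2) exactly one pair $(k,j)$ has $j\neq*$. For this $k$ the slot $*$ is not in $S_k$: for $l_k=0$ by (P1), and for $l_k\ge1$ because (P1) would give $\delta(b_{l_k,j})=\delta(a)=\delta(b_{l_k,*})$, whereas $\delta(b_{l_k,j})\le\delta(R_{l_k})<\delta(b_{l_k,*})$. So one piece has $S_k=\{j\}$, the others have $S_k=\{*\}$ and $l_k\ge1$, and (P1), (P3) say that the vector lies in $\mathsf{leaf}(a)$. Conversely, the tokens of a vector in $\mathsf{leaf}(a)$, with $\iota$ pointing to the one position, form a partial tiling.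

(b) Let $x$ be the name of the top node. The transposition $(z_{i+1}\,x)$ maps $F_{i+1}\cup X_{t'}$ onto $F_i\cup X_{\nu t'}$, fixes $F_0$ and $X_{t'}$, and maps $a_p^{t'}$ to $a_p^{\nu t'}$. Composing the maps $\rho_k$ with it therefore preserves (P1)--(P3), and (P4), (P5) for names in $X_{t'}$. For $\nu t'$ there remain (P4) and (P5) for the name $x$, and these are (C1) and (C2) for the token vector on the side of $t'$. So partial tilings of $\nu t'$ correspond to those partial tilings of $t'$ on whose vector $\mathsf{close}$ is defined, and the vectors correspond by $\mathsf{close}$.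

(c) ($\supseteq$) Partial tilings of the elements $u$ together form a partial tiling of $t$ with the same tokens: (P1) and (P3) are unchanged, (P2) holds as $I_t$ is the disjoint union of the $I_u$, and (P4), (P5) hold as a piece coming from $u$ takes values in $F_i\cup X_u$ only. So $\sum_u\mathrm{tv}(u)\subseteq\mathrm{tv}(t)$, and Lemma~\ref{lem:unite} applies.

($\subseteq$) Take a partial tiling of $t$. Cut each $S_k$ into the blocks $S_k^u=\{j\in S_k:\iota_k(j)\in I_u\}$, drop the empty ones, and restrict $\rho_k$ and $\iota_k$. We observe:
\begin{quote}
if $\rho_k(y)\in X_u$, then $y$ is saturated in $S_k^u$ and occurs in no other block of $S_k$.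
\end{quote}
Indeed, every $j$ with $y\in\mathrm{fn}(b_{l_k,j})$ lies in $S_k$ by (P4); the atom $a^t_{\iota_k(j)}=\rho_kb_{l_k,j}$ mentions $\rho_k(y)$, so $\iota_k(j)\in I_u$ by \eqref{eq:scope}.

For fixed $u$, the nonempty blocks $S_k^u$ form a partial tiling of $u$. The values of $\rho_k$ on $\mathrm{var}(l_k,S_k^u)$ are names of atoms of $u$, so they lie in $F_i\cup X_u$. Conditions (P1)--(P3) are inherited and (P4) is the observation. For (P5), the unique pair $(k,y)$ with value $x\in X_u$ has $y\in\mathrm{var}(l_k,S_k^u)$ by the observation, and cutting creates no new pair. For fixed $k$, the tokens of the blocks have disjoint sets $S$, and a common variable has its value $\rho_k(y)$ in $F_i$ by the observation, so the tokens agree on it. They are mergeable, and the result is the token of piece $k$. Thus the vector of the given partial tiling lies in $\mathsf{merge}(\sum_uv_u)$, with $v_u$ the vector of the blocks in $u$.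
\end{proof}

Now we run both families on the same tree. A \emph{triple of level $i$} is an element of $\mathbb N^{\mathrm{Tok}_i^G}\times\mathbb N^{\mathrm{Tok}_i^H}\times\mathbb N$; the last coordinate records the number of atoms. The operations $\mathsf{merge}$ and $\mathsf{close}$ act on both vectors of a triple and leave the last coordinate unchanged, $\mathsf{close}$ being defined if it is defined on both vectors. For a set $W$ of vectors, $W^\oplus$ is the set of finite sums of elements of $W$, including the empty sum $0$. Let
\[
V_i=\bigcup_{t\in T_i}\mathrm{tv}^G(t)\times\mathrm{tv}^H(t)\times\{|t|\}.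
\]

\begin{proposition}\label{prop:rec}
For $0\le i\le d$ we have $V_i=\mathsf{merge}(W_i^\oplus)$, where
\[
W_i=\bigcup_{a\in\mathcal A_i}\mathsf{leaf}^G(a)\times\mathsf{leaf}^H(a)\times\{1\}\ \cup\ \mathsf{close}(V_{i+1}),
\]
the last part being omitted for $i=d$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tv}(a),(b), $W_i$ is the union of the sets $\mathrm{tv}^G(u)\times\mathrm{tv}^H(u)\times\{|u|\}$ over all elements $u$ of level $i$. Hence $W_i^\oplus$ is the union over all $t\in T_i$ of $\big(\sum_u\mathrm{tv}^G(u)\big)\times\big(\sum_u\mathrm{tv}^H(u)\big)\times\{|t|\}$, with $u$ ranging over the elements of $t$. Apply $\mathsf{merge}$ and Lemma~\ref{lem:tv}(c).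
\end{proof}

It remains to recognize the tilings among the partial tilings at level $0$: all tiles must be finished, and there must be exactly one root tile. A token is \emph{complete} if $S=J_l^+$. By (P1), no piece contains the slot $*$ of the root pattern; we supply this slot once, by the token $\tau_*=(0,\{*\},\mathrm{id}_{F_0})$ of level $0$ in each family. This is the purpose of the formal symbol $b_{0,*}$. Let
\[
V_*=\mathsf{merge}\big(V_0+(e_{\tau_*^G},e_{\tau_*^H},0)\big),
\]
and call a triple complete if only complete tokens occur in it.

\begin{lemma}\label{lem:fin}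
$V_*$ contains a complete triple with last coordinate $s$ if and only if some $t\in T_0$ with $|t|=s$ has both a $G$-tiling and an $H$-tiling.
\end{lemma}

\begin{proof}
Fix $t\in T_0$ and a family, say that of $G$. We show that $t$ has a $G$-tiling if and only if $\mathsf{merge}(v+e_{\tau_*})$ contains a complete vector for some $v\in\mathrm{tv}(t)$; the lemma follows from the definition of $V_0$. Note that $\mathrm{var}(0,J_0)=\mathrm{var}(0)$, because $\mathrm{fn}(G)=F_0$.

Given a tiling, put $S_k=J_{l_k}^+$ for $k\ge1$ and $S_0=J_0$, and delete tile $0$ if $J_0=\emptyset$. This is a partial tiling: (P1) and (P2) are (1) and (2); (P3) follows from $\rho_k(Y_{l_k})\subseteq X_t$ and (1); (P5) is (3). Condition (P4) is trivial for $k\ge1$, and if $\rho_0(y)\in X_t$, then $y\in Y_0$ does not occur in $b_{0,*}$ and so is saturated in $J_0$. The tokens with $k\ge1$ are complete. If $J_0\ne\emptyset$, the token of piece $0$ and $\tau_*$ are both the identity on their common variables $F_0$, so they merge to a complete token; if $J_0=\emptyset$, then $\tau_*$ is complete.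

Conversely, take a partial tiling with vector $v$ and a distribution of its pieces and $\tau_*$ into mergeable groups with complete results. Remove $\tau_*$ from its group. What is left of this group has $l=0$ and covers the slots $J_0$; it is mergeable, or empty if $J_0=\emptyset$. Every other group has $l\ge1$, for its result contains the slot $*$, which no piece with $l=0$ has. Unite the groups by Lemma~\ref{lem:unite}. We obtain a partial tiling with pieces $k\ge1$ having $l_k\ge1$, $S_k=J_{l_k}^+$, and one piece $0$ with $l_0=0$, $S_0=J_0$; if $J_0=\emptyset$, then $\mathrm{var}(0)=\emptyset$ and we add tile $0$ with empty maps. Each $\rho_k$ is defined on $\mathrm{var}(l_k)$ with values in $F_0\cup X_t$. Condition (1) follows from (P1) and (P3), and (2) is (P2). For (3), $\rho_k(y)\in X_t$ for $y\in Y_{l_k}$ by (P3), and each $x\in X_t$ is attained exactly once by (P5).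
\end{proof}

\section{Bounding the generators}\label{sec:semi}

Proposition~\ref{prop:rec} builds $V_*$ from the leaf sets in $d+1$ rounds of $\mathsf{close}$, ${}^\oplus$ and $\mathsf{merge}$, followed by one more $\mathsf{merge}$. A set of vectors with entries in $\mathbb N$ is \emph{semilinear} if it is a finite union of sets $c+U^\oplus$ with $U$ finite; $c$ is a \emph{base} and the elements of $U$ are \emph{periods}. We show that all sets in the recursion are semilinear and keep track of the size of the generators. The sets themselves need not be computed. A complete triple in $c+U^\oplus$ dominates $c$ coordinatewise, so $c$ is complete too, and a bound on the bases bounds the smallest common unfolding.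

On triples we use the norm $\|\cdot\|_1$, the sum of all coordinates including the last. For an integer $\beta\ge1$, a set is \emph{$\beta$-generated} if it is a finite union of sets $c+U^\oplus$ with $\|c\|_1\le\beta$ and $\|q\|_1\le\beta$ for $q\in U$. Let
\begin{equation}\label{eq:N}
N=2\sum_l2^{|J_l|+1}(|F_d|+1)^{|\mathrm{var}(l)|},
\end{equation}
where $l$ ranges over $1,\dots,r$ and the two root patterns. Each summand bounds the number of pairs $(S,\rho)$ for the pattern $l$, and the factor $2$ accounts for the two families, so $|\mathrm{Tok}_i^G|+|\mathrm{Tok}_i^H|\le N$ for all $i\le d$. Also $N\ge2$.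

The operation $\mathsf{merge}$ is described by a linear system, and we need a bound on its minimal solutions that depends on the number of equations and the size of the entries but not on the number of unknowns, which we do not control. The following rearrangement lemma provides it.

\begin{lemma}[Steinitz; Grinberg--Sevast'yanov]\label{lem:steinitz}
If $x_1,\dots,x_p\in\mathbb R^m$, $m\ge1$, have sum $0$ and $\|x_i\|_\infty\le\Delta$ for all $i$, then they can be ordered so that all partial sums have $\|\cdot\|_\infty\le m\Delta$.
\end{lemma}

\begin{proof}
A sum of at most $m$ of the vectors has norm at most $m\Delta$, so let $p>m$. We construct sets $\{1,\dots,p\}=\Omega_p\supset\Omega_{p-1}\supset\dots\supset\Omega_m$ with $|\Omega_k|=k$ and weights $\mu_k\in[0,1]^{\Omega_k}$ with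
\[
\sum_{i\in\Omega_k}\mu_k(i)=k-m,\qquad\sum_{i\in\Omega_k}\mu_k(i)\,x_i=0 .
\]
Start with the constant $\mu_p=(p-m)/p$. Given $\Omega_k,\mu_k$ with $k>m$, the polytope of all $\mu\in[0,1]^{\Omega_k}$ with $\sum_i\mu(i)=k-1-m$ and $\sum_i\mu(i)x_i=0$ contains $\frac{k-1-m}{k-m}\mu_k$, so it has a vertex $\mu$. At a vertex of a polytope in $\mathbb R^k$, some $k$ linearly independent constraints hold with equality; only $m+1$ constraints are equations, so at least $k-m-1$ coordinates of $\mu$ lie in $\{0,1\}$. Suppose no coordinate is $0$. Then $k-m-1$ coordinates equal $1$ and use up the whole sum, so the remaining $m+1$ coordinates are $0$, a contradiction. Pick $i$ with $\mu(i)=0$, and let $\Omega_{k-1}=\Omega_k\setminus\{i\}$ and $\mu_{k-1}$ be the restriction of $\mu$. Order the vectors so that the first $k$ have their indices in $\Omega_k$, for all $k\ge m$. For such $k$,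
\[
\Big\|\sum_{i\in\Omega_k}x_i\Big\|_\infty=\Big\|\sum_{i\in\Omega_k}(1-\mu_k(i))\,x_i\Big\|_\infty\le\Delta\sum_{i\in\Omega_k}(1-\mu_k(i))=m\Delta .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:minsol}
Let $Z$ be an integer matrix with $m\ge1$ rows and entries of absolute value at most $\Delta$. Call a nonzero solution of $Zx=0$ with entries in $\mathbb N$ \emph{minimal} if no other such solution lies below it coordinatewise. Every minimal solution has $\|x\|_1\le(2m\Delta+1)^m$, and every solution with entries in $\mathbb N$ is a sum of minimal ones.
\end{lemma}

\begin{proof}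
Let $x$ be minimal and $p=\|x\|_1$. List the $j$th column of $Z$ exactly $x_j$ times and order the list by Lemma~\ref{lem:steinitz}. The $p$ partial sums are integer points of $[-m\Delta,m\Delta]^m$. If $p>(2m\Delta+1)^m$, the partial sums of lengths $p_1<p_2$ coincide for some $p_1\ge1$, and the columns between them form a nonempty proper sublist with sum $0$, against minimality. A nonzero solution $x$ lies above a minimal solution $x'$, and $x-x'$ is a solution of smaller norm; induction gives the second claim.
\end{proof}

\begin{lemma}\label{lem:ops}
Let $\beta\ge1$ be an integer, and let $V$ be a $\beta$-generated set of triples of some level.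
\begin{enumerate}
\item[(a)] $\mathsf{leaf}^G(a)\times\mathsf{leaf}^H(a)\times\{1\}$ is $3$-generated.
\item[(b)] $\mathsf{close}(V)$ is $3\beta$-generated.
\item[(c)] $V^\oplus$ is $(\beta+1)^{N+2}$-generated.
\item[(d)] $\mathsf{merge}(V)$ is $(3N\beta)^{N+1}$-generated.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The bases are triples $(e_\tau,e_{\tau'},1)$ and the periods are unit vectors.

(b) Consider one set $c+U^\oplus$. Condition (C1) says that certain coordinates vanish. As all vectors are nonnegative, it holds for $c+\sum_qn_qq$ if and only if it holds for $c$ and for all $q$ with $n_q>0$. Condition (C2), for the two families, says that two linear functionals $f_G,f_H$ with coefficients in $\mathbb N$ equal $1$; so periods with $f_G(q)+f_H(q)>0$ are used at most twice in total. Let $U'$ consist of the $q\in U$ that satisfy (C1) and $f_G(q)=f_H(q)=0$. The part of $c+U^\oplus$ on which $\mathsf{close}$ is defined is the union of the sets $c'+U'^\oplus$, where $c'$ ranges over the sums of $c$ and at most two periods that satisfy (C1) and (C2). On vectors satisfying (C1), replacing $z_{i+1}$ by $\dagger$ is an additive map $\Psi$ sending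 unit vectors to unit vectors, so it preserves the norm, and the image of $c'+U'^\oplus$ is $\Psi(c')+\Psi(U')^\oplus$ with $\|\Psi(c')\|_1\le3\beta$.

(c) Let $V=\bigcup_k(c_k+U_k^\oplus)$. A period from $U_k$ may be used only if $c_k$ is used at least once, so bases of $V^\oplus$ are sums of several $c_k$; the point is to bound their number by the number of distinct periods. Triples have at most $N+1$ coordinates, so $\bigcup_kU_k$ has at most $\omega=(\beta+1)^{N+1}$ elements. For a set $\Lambda$ of at most $\omega$ indices put
\[
V_\Lambda=\sum_{k\in\Lambda}c_k+\Big(\{c_k:\text{all }k\}\cup\bigcup_{k\in\Lambda}U_k\Big)^\oplus .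
\]
Then $V_\Lambda\subseteq V^\oplus$: periods from $U_k$, $k\in\Lambda$, are attached to the copy of $c_k$ in the base, and every further $c_k$ is an element of $V$. Conversely, write an element of $V^\oplus$ as a sum of summands from the sets $c_k+U_k^\oplus$. For each vector $q$ used as a period, pick a summand using it, with index $k(q)$. For the set $\Lambda$ of these indices, each $c_k$ with $k\in\Lambda$ occurs in the sum and each $q$ lies in $U_{k(q)}$, so the element is in $V_\Lambda$. Bases have norm at most $\beta\omega\le(\beta+1)^{N+2}$ and periods at most $\beta$.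

(d) Consider one set $c+U^\oplus$ and the homogeneous system
\[
x_c\,c+\sum_{q\in U}x_q\,q-\sum_\sigma n_\sigma\sum_{\tau\in\sigma}e_\tau=0
\]
on the token coordinates, with unknowns $x_c,x_q,n_\sigma\in\mathbb N$ and $\sigma$ ranging over the mergeable sets of both families. Pad it with zero rows to $N$ rows; its entries have absolute value at most $\beta$. The \emph{output} of a solution is the triple with token part $\sum_\sigma n_\sigma e_{\mathrm{res}(\sigma)}$ and with the last coordinate of $x_cc+\sum_qx_qq$. It is additive in the solution, and its norm is at most $\sum_\sigma n_\sigma+\beta(x_c+\sum_qx_q)\le\beta\|(x,n)\|_1$. By definition, $\mathsf{merge}(c+U^\oplus)$ is the set of outputs of solutions with $x_c=1$. By Lemma~\ref{lem:minsol}, these solutions are exactly the sums of one minimal solution with $x_c=1$ and any number of minimal solutions with $x_c=0$; there are finitely many minimal solutions, of norm at most $(2N\beta+1)^N$. Their outputs serve as bases and periods, with norm at most $\beta(2N\beta+1)^N\le(3N\beta)^{N+1}$.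
\end{proof}

Put
\begin{equation}\label{eq:B}
E=(N+3)^2,\qquad B=(12N)^{E^{\,d+2}} .
\end{equation}

\begin{theorem}\label{thm:small}
Let $\mathrm{fn}(P)=\mathrm{fn}(Q)$ and $\delta(P)=\delta(Q)$. Then $P\equiv Q$ if and only if there is a configuration $K$ with at most $B$ atoms such that $g(P)\to_{\mathcal B}^*K$ and $g(Q)\to_{\mathcal B}^*K$. The number $B$ is computable from the syntax of $P$ and $Q$.
\end{theorem}

\begin{proof}
Define $\beta_{d+1}=3$ and $\beta_i=(4N\beta_{i+1})^{(N+3)(N+1)}$. We claim that $V_i$ is $\beta_i$-generated for $i=d,d-1,\dots,0$. Write $\beta=\beta_{i+1}\ge3$. By Lemma~\ref{lem:ops}(a),(b) and the claim for $i+1$ (for $i=d$ by (a) alone), $W_i$ is $3\beta$-generated. By (c), $W_i^\oplus$ is $\gamma$-generated with $\gamma=(4\beta)^{N+2}\ge(3\beta+1)^{N+2}$. By (d) and Proposition~\ref{prop:rec}, $V_i$ is generated with the bound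
\[
(3N\gamma)^{N+1}=\big(3N(4\beta)^{N+2}\big)^{N+1}\le\big((4N\beta)^{N+3}\big)^{N+1}=\beta_i .
\]
Since $(N+3)(N+1)+1=(N+2)^2\le E$, we have $4N\beta_i\le(4N\beta_{i+1})^E$, and from $4N\beta_{d+1}=12N$ we get $4N\beta_0\le(12N)^{E^{d+1}}$. The set $V_0+(e_{\tau_*^G},e_{\tau_*^H},0)$ is $(\beta_0+2)$-generated, so $V_*$ is generated with the bound $(3N(\beta_0+2))^{N+1}\le(4N\beta_0)^{N+1}\le B$, where we used $\beta_0\ge6$ and $N+1\le E$.

Let $P\equiv Q$. By Theorem~\ref{thm:joinB}, Proposition~\ref{prop:tree} and Lemma~\ref{lem:fin}, $V_*$ contains a complete triple, say in $c+U^\oplus\subseteq V_*$ with $\|c\|_1\le B$. Then $c\in V_*$ is complete and its last coordinate is at most $B$. Lemma~\ref{lem:fin} and Proposition~\ref{prop:tree} return a common $\to_{\mathcal B}$-unfolding with at most $B$ atoms. The converse is Theorem~\ref{thm:joinB}.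

The number $B$ depends only on $|F_0|$, $D$ and the numbers $|J_l|$, $|Y_l|$, $|\mathrm{var}(l)|$. Here $|J_l|$ is the number of occurrences of guarded subterms that are not below a guard, in $R_l$ or, for the root patterns, in $P$ or $Q$; and $|Y_l|$ is the number of restrictions that are not below a guard and whose name is free in their scope. No equality of atoms has to be decided.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first claim follows from Lemma~\ref{lem:inv} and Theorem~\ref{thm:small}. Let $P,Q$ have size at most $n$. For $n=1$ both are $\mathbf 0$, so let $n\ge2$. Then $r\le2n$, $|J_l|\le n$, $|F_0|\le n$, $D\le n$, and $|\mathrm{var}(l)|\le n$, because distinct variables correspond to distinct occurrences of names in the term, a binding occurrence for $Y_l$ and a free one for the others. So $\kappa\le n$, $d\le n^2+n$ and $|F_d|\le n+2n^2$. By \eqref{eq:N} and \eqref{eq:B},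
\begin{equation}\label{eq:Bhat}
N\le\hat N=(4n+4)\,2^{n+1}(2n^2+n+1)^n,\qquad B\le\hat B(n)=(12\hat N)^{(\hat N+3)^{2(n^2+n+2)}} .
\end{equation}
Now $\log_2\hat N=O(n\log n)$, so $\log_2\log_2\hat B(n)=2(n^2+n+2)\log_2(\hat N+3)+\log_2\log_2(12\hat N)=O(n^3\log n)$.
\end{proof}

\section{The algorithm and its complexity}\label{sec:alg}

Theorem~\ref{thm:small} reduces $P\equiv Q$ to a finite search, provided that atoms can be compared. Comparing atoms is the same problem at smaller depth.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The algorithm is recursive. If $\mathrm{fn}(P)\ne\mathrm{fn}(Q)$ or $\delta(P)\neq\delta(Q)$, answer no (Lemma~\ref{lem:inv}). If the common depth $D$ is $0$, both configurations are empty; answer yes (Lemma~\ref{lem:g}(c)). Otherwise compute $B$, list all configurations with at most $B$ atoms reachable from $g(P)$ by $\to_{\mathcal B}$-steps, do the same for $g(Q)$, and answer yes if and only if the lists have a common member. This is correct by Theorem~\ref{thm:small}; we explain how it is carried out.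

A configuration is stored as a list $X$ of private names, each of them used, and a list of guarded processes representing the atoms. For $g(C)$, with $C$ a given term, such lists are obtained by renaming the outer restrictions apart and collecting the outer guarded subterms. So all stored processes are renamed guarded subterms of $P$ or $Q$, of depth at most $D$.

\emph{Steps.} A $\to_{\mathcal B}$-step is given by a stored process $!C$ and a body $\theta R_l$ with $[{!\theta R_l}]=[{!C}]$, that is, $\theta R_l\equiv C$. Then $\theta$ maps $\mathrm{fn}(R_l)$ bijectively onto $\mathrm{fn}(C)$, and $g(\theta R_l)$ depends only on this bijection. So it suffices to try each stored $!C$, each $l$ and each such bijection, and to test $\theta R_l\equiv C$. If $J_l=\emptyset$, the step changes nothing and is ignored. Every other step adds an atom and no step removes one, so a configuration with at most $B$ atoms is reached by at most $B$ such steps through configurations with at most $B$ atoms. The lists are therefore finite and computable.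

\emph{Equality.} All listed configurations have free names $F_0$ by Lemma~\ref{lem:step}(b). Two of them, stored with private names $X$ and $X'$ outside $F_0$, are equal if and only if some bijection $X\to X'$, extended by the identity on $F_0$, and some bijection between the lists of processes match each renamed process with a $\doteq$-equivalent one. By the definition of $\doteq$, each comparison consists of comparing the guards and testing one congruence between renamed continuations.

Every congruence test is between processes of depth less than $D$ and is made by a recursive call. The recursion terminates because the depth decreases.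
\end{proof}

Recall that 2-NEXPTIME is the class of problems accepted by a nondeterministic Turing machine in time $2^{2^{\mathrm{poly}(n)}}$, and that a problem is graph-isomorphism-hard if isomorphism of finite simple graphs reduces to it in polynomial time.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Upper bound.} Let $n\ge2$ bound the sizes of $P$ and $Q$, and let $\hat B=\hat B(n)$ be as in \eqref{eq:Bhat}; it bounds $B$ for every pair of processes of size at most $n$ with equal free names and depth. Modify the algorithm as follows. After checking free names and depth, and accepting at depth $0$, guess two sequences of at most $\hat B$ steps with $J_l\ne\emptyset$, from $g(P)$ and from $g(Q)$, ending in configurations with at most $\hat B$ atoms, and guess the two bijections that exhibit the equality of the end configurations. What has to be verified, apart from comparisons of guards, is that certain congruences $C\equiv C'$ \emph{hold}: one for each step and one for each matched pair of atoms, at most $3\hat B$ in all. No congruence has to be refuted, so they can be verified by recursive nondeterministic calls. Here $C,C'$ are renamed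 subterms of $P$ or $Q$, of size at most $n$ and smaller depth. Since $\equiv$ is invariant under permutations, the at most $2n$ names occurring in $C$ and $C'$ are first renamed to short names. By induction on depth and Theorem~\ref{thm:small}, some run accepts if and only if $P\equiv Q$. A call takes time polynomial in $\hat B$ apart from its recursive calls, because its configurations have at most $\hat B$ atoms of size at most $n$. The depth starts at most at $n$, so there are at most $(3\hat B)^{n+1}$ calls, and the total time is $2^{2^{\mathrm{poly}(n)}}$.

\emph{Lower bound.} For a finite simple graph $\Gamma=(\mathcal V,\mathcal E)$ with $\mathcal V\subseteq\mathcal N$ let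
\[
P_\Gamma=\nu\mathcal V.\Big(\prod_{v\in\mathcal V}\bar v\langle v\rangle.\mathbf 0\ \Big|\ \prod_{\{u,v\}\in\mathcal E}\big(\bar u\langle v\rangle.\mathbf 0\mid\bar v\langle u\rangle.\mathbf 0\big)\Big),
\]
where $\prod$ is parallel composition. This process is computed from $\Gamma$ in polynomial time and its configuration has no spawner, so $P_\Gamma\equiv P_{\Gamma'}$ if and only if $g(P_\Gamma)=g(P_{\Gamma'})$, by Corollary~\ref{cor:rigid}. The first product makes every vertex occur, isolated ones included, so $\mathcal V$ with the displayed atoms is a representation of $g(P_\Gamma)$, and there are no free names. Equality therefore means that some bijection $\mathcal V\to\mathcal V'$ maps the atoms of one onto the atoms of the other. The atom $[\bar u\langle v\rangle.\mathbf 0]$ determines the pair $(u,v)$, and for $u\ne v$ it is present exactly when $\{u,v\}$ is an edge. So the bijections in question are the isomorphisms $\Gamma\to\Gamma'$.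
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides} \emph{Algorithms For Extended Alpha-Equivalence And Complexity}, \texttt{http://davidsabel.de/slides/slides-rta13.pdf}.
\end{thebibliography}
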